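# Products of commutators in $\mathrm{GL}_n(D)$ and pairs of polynomials with equal reduced norm

## 1. Two monic polynomials with the same reduced norm

Let $D$ be a division ring with center $F$ and $\dim_F D=m^2$; we say that $D$ has index $m$. Let $R=D[t]$, where the variable $t$ commutes with every element of $D$. The object on which everything turns is a pair of monic polynomials $p,q\in R$ of the same degree which have the same norm, although they may be quite different as noncommutative polynomials. To say this precisely we recall the norm.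

Let $\bar F$ be an algebraic closure of $F$ and fix an isomorphism $D\otimes_F\bar F\cong M_m(\bar F)$. Every $x\in D$ thereby becomes an $m\times m$ matrix over $\bar F$. Its determinant, trace and characteristic polynomial are the *reduced norm* $\mathrm{Nrd}(x)$, the *reduced trace* $\mathrm{Trd}(x)$ and the *reduced characteristic polynomial* of $x$. We use the textbook facts that these have values, respectively coefficients, in $F$, and that the reduced characteristic polynomial, of degree $m$, is a power of the minimal polynomial of $x$ over $F$. The latter is irreducible because $D$ has no zero divisors.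

Put $S=\bar F[t]$. Then $R\subset R\otimes_F\bar F=M_m(S)$, and for $p\in R$ we define $\mathrm{Nrd}(p)=\det(p)\in S$. This is multiplicative and unchanged when $p$ is conjugated by an element of $D^*$. If $p$ is monic of degree $N$, its matrix is $t^N I$ plus terms of lower degree in $t$, so $\mathrm{Nrd}(p)$ is monic of degree $Nm$. Write $p_0=p(0)$. Since $t$ is central, $p\mapsto p_0$ is a ring homomorphism $R\to D$.

**Definition (pair).** A *pair of degree $N$* is a pair $(p,q)$ of monic polynomials in $R$ of degree $N\ge0$ with $p_0\neq0\neq q_0$ and $\mathrm{Nrd}(p)=\mathrm{Nrd}(q)$.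

**Example.** Let $D$ be Hamilton's quaternions, so $F=\mathbb R$ and $m=2$. We may send $i$ to the matrix $\mathrm{diag}(\iota,-\iota)$ with $\iota=\sqrt{-1}\in\mathbb C$. So $\mathrm{Nrd}(t+i)=(t+\iota)(t-\iota)=t^2+1$, and likewise $\mathrm{Nrd}(t-i)=t^2+1$. Hence $(t+i,\,t-i)$ is a pair of degree $1$. The element it produces at $t=0$ is $p_0q_0^{-1}=i(-i)^{-1}=i\cdot i=-1$. Observe that $-1$ is a commutator: $iji^{-1}j^{-1}=ijij=k^2=-1$.

This is the purpose of pairs. We shall see that an element of $D^*$ is a product of $N$ commutators exactly when it has the form $p_0q_0^{-1}$ for a pair of degree $N$ (for $N\ge1$). Shortening a product of commutators then becomes lowering the degree of a pair, which can be attacked by linear algebra over $F$.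

## 2. Commutator length and the bound $m-1$

For a group $G$ write $[x,y]=xyx^{-1}y^{-1}$, let $\mathcal C(G)$ be the set of all commutators, and let $G'=[G,G]$ be the subgroup they generate.

**Definition (commutator length).** For $g\in G'\setminus\{1\}$, $\ell_{\mathcal C}(g)$ is the least $k\ge1$ such that $g=g_1^{\epsilon_1}\cdots g_k^{\epsilon_k}$ with $g_i\in\mathcal C(G)$ and $\epsilon_i=\pm1$; and $\ell_{\mathcal C}(1)=0$. Put $\ell_C(G)=\sup\{\ell_{\mathcal C}(g):g\in G'\}$.

For example, in $S_3$ the commutator subgroup is $A_3$. If $\sigma$ is a $3$-cycle and $\tau$ a transposition, then $[\sigma,\tau]=\sigma\cdot\tau\sigma^{-1}\tau^{-1}=\sigma\cdot\sigma=\sigma^2$. As $\sigma$ varies, $\sigma^2$ runs over all $3$-cycles, so $\ell_C(S_3)=1$.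

Three remarks are used constantly. First, $[x,y]^{-1}=[y,x]$, so inverses of commutators are commutators and the signs $\epsilon_i$ can be dropped. Second, $1=[1,1]$, so a product of $j$ commutators is also a product of $k$ commutators for every $k\ge\max(j,1)$. Third, conjugates of commutators are commutators, so $\ell_{\mathcal C}$ is constant on conjugacy classes. The empty product is $1$, and "a product of at most $0$ commutators" means $1$.

Write $D'=[D^*,D^*]$ and $\ell_C(D')$ for $\ell_C(D^*)$; the commutators are those of elements of $D^*$. In the same way $\ell_C(\mathrm{GL}_n(D))$ refers to commutators of elements of $\mathrm{GL}_n(D)$, and $\ell_C(\mathrm{GL}_1(D))=\ell_C(D')$. The problem comes from "A Survey Of Lengths Of Linear Groups With Respect To Certain Generating Sets". It asks whether for every $m\ge1$ there is an integer $d=d(m)$ such that $\ell_C(\mathrm{GL}_n(D))\le d$ for every field $F$, every $D$ with center $F$ and $\dim_FD=m^2$, and every $n\ge1$.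

The answer is yes. For $m\ge2$ one can take $d(m)=m-1$. For $m=1$ one can take $d(1)=6$ by a self-contained argument, and $d(1)=1$ by a theorem of Thompson. In detail, with $D$ of index $m$ and center $F$:

**Theorem A.** $\ell_C(D')\le m-1$.

**Theorem B.** If $m\ge2$ and $n\ge1$, then $\ell_C(\mathrm{GL}_n(D))\le\ell_C(D')\le m-1$. If $m=1$, then $\ell_C(\mathrm{GL}_n(D))\le6$ for all $n\ge1$; for infinite $F$ it is $\le1$.

**Theorem C.** If $m\in\{2,3\}$, then $\ell_C(\mathrm{GL}_n(D))=1$ for all $n\ge1$.

Write $SL_1(D)=\{x\in D:\mathrm{Nrd}(x)=1\}$. Commutators have reduced norm $1$, so $D'\subset SL_1(D)$, and we put $SK_1(D)=SL_1(D)/D'$.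

**Corollary D.** (i) $a\in D'$ if and only if $a=p(0)q(0)^{-1}$ for some monic $p,q\in D[t]$ of equal degree with $p(0),q(0)\ne0$ and equal reduced norms. Degree $\le m-1$ always suffices.
(ii) If $D_i$ $(i\in I)$ have index $m$, $\mathcal U$ is an ultrafilter on $I$ and $\mathbf D=\prod D_i/\mathcal U$, then $SK_1(\mathbf D)\cong\prod SK_1(D_i)/\mathcal U$.

The argument does not decide whether $m-1$ is optimal for $m\ge4$, or whether the dependence on $m$ is necessary.

## 3. Indices two and three: solving for one commutator

For $m=1$ we have $D=F$ and $D'=1$. Let $m\geq 2$, and let us try to write a given $a\in D'$ as a single commutator. The equation $a=[y,r]=yry^{-1}r^{-1}$ says $ar=yry^{-1}$. So we look for $r\in D^*$ such that $r$ and $ar$ are conjugate.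

Conjugacy can be read off from a polynomial. *If $r,s\in D^*$ have the same reduced characteristic polynomial, they are conjugate in $D^*$.* Indeed, that polynomial is a power of the irreducible minimal polynomial of $r$ and also of that of $s$, so the two minimal polynomials coincide. Hence there is an $F$-isomorphism $F(r)\to F(s)$ with $r\mapsto s$, and by the Skolem–Noether theorem it is given by conjugation by some $y\in D^*$.

**Proposition 1.** Let $m\in\{2,3\}$ and $\mathrm{Nrd}(a)=1$. Then $a$ is a commutator in $D^*$. In particular $\ell_C(D')\le1$.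

*Proof.* Since $\mathrm{Nrd}(a)=1$, we have $\mathrm{Nrd}(ar)=\mathrm{Nrd}(r)$ for every $r$.

**The case $m=2$.** The reduced characteristic polynomial of $r$ is $X^2-\mathrm{Trd}(r)X+\mathrm{Nrd}(r)$. So we only need $r\ne0$ with $\mathrm{Trd}((a-1)r)=0$. This is one linear condition on the $4$-dimensional space $D$, so such $r$ exists. (For $a=-1$ in Hamilton's quaternions the condition is $\mathrm{Trd}(r)=0$, and $r=i$ works: $-i=jij^{-1}$, so $-1=[j,i]$.)

**The case $m=3$.** For a $3\times3$ invertible matrix the second elementary symmetric function of the eigenvalues equals the determinant times the trace of the inverse. So the reduced characteristic polynomial of $r\in D^*$ is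
$$X^3-\mathrm{Trd}(r)X^2+\mathrm{Nrd}(r)\,\mathrm{Trd}(r^{-1})X-\mathrm{Nrd}(r).$$
We need $\mathrm{Trd}(ar)=\mathrm{Trd}(r)$ and $\mathrm{Trd}((ar)^{-1})=\mathrm{Trd}(r^{-1})$. The first is linear in $r$, the second linear in $r^{-1}$. To treat both, let $r$ run through $cL$ for a maximal subfield $L$: then $r^{-1}$ runs through $Lc^{-1}$.

So let $L\subset D$ be a maximal subfield; $\dim_FL=3$. The requirement $\mathrm{Trd}((a-1)c\ell)=0$ for all $\ell\in L$ amounts to three linear conditions on $c\in D$, and $\dim_FD=9$, so there is a solution $c\ne0$. The $F$-linear functional $\ell'\mapsto\mathrm{Trd}(\ell'c^{-1}(a^{-1}-1))$ on the $3$-dimensional space $L$ has a nonzero $\ell'$ in its kernel. Put $r=c\ell'^{-1}$. Then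
$$\mathrm{Trd}(ar)-\mathrm{Trd}(r)=\mathrm{Trd}((a-1)c\,\ell'^{-1})=0,$$
because $\ell'^{-1}\in L$, and
$$\mathrm{Trd}((ar)^{-1})-\mathrm{Trd}(r^{-1})=\mathrm{Trd}(r^{-1}(a^{-1}-1))=\mathrm{Trd}(\ell'c^{-1}(a^{-1}-1))=0.$$
So $r$ and $ar$ have the same reduced characteristic polynomial, $ar=yry^{-1}$ for some $y$, and $a=[y,r]$. $\square$

For $m=4$ the same choice of $c$ and $\ell'$ still takes care of the coefficients of $X^3$ and $X$, which are linear in $r$ and, up to the factor $\mathrm{Nrd}(r)$, in $r^{-1}$. But now there is a middle coefficient, the second elementary symmetric function $e_2$, and $e_2(ar)=e_2(r)$ is a quadratic equation in $r$. For general $m\ge4$ the coefficients $e_2,\dots,e_{m-2}$ are left, of degrees $2,\dots,m-2$. Linear algebra over an arbitrary field $F$ gives no solution of such equations, and this is where the attempt stops.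

There is a second reason for changing the approach. Proposition 1 used only $\mathrm{Nrd}(a)=1$. An argument for general $m$ with only that input would prove $SK_1(D)=1$ as a by-product. So we want a method that remembers that $a$ is given to us as a product of commutators. Pairs do this, and they lead to linear equations only.

## 4. A product of $N$ commutators gives a pair of degree $N$

The first step is to encode a product of commutators as a pair. For one commutator, $[x,y]=xz^{-1}$ with $z=yxy^{-1}$, and $(t+x,t+z)$ is a pair of degree $1$. For several, we must move all the inverse factors to the right.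

**Lemma 2.** If $a$ is a product of $N\ge1$ commutators, then $a=p_0q_0^{-1}$ for a pair $(p,q)$ of degree $N$.

*Proof.* Let $a=\prod_{i=1}^N[x_i,y_i]=\prod_{i=1}^N x_iz_i^{-1}$ with $z_i=y_ix_iy_i^{-1}$. Put $h_0=1$, $h_i=z_1^{-1}\cdots z_i^{-1}$ and $X_i=h_{i-1}x_ih_{i-1}^{-1}$. We claim
$$X_1\cdots X_ih_i=\prod_{j\le i}x_jz_j^{-1}.$$
For $i=0$ both sides are $1$. If the claim holds for $i-1$, then
$$X_1\cdots X_{i-1}\,X_i\,h_i=X_1\cdots X_{i-1}\,h_{i-1}x_ih_{i-1}^{-1}\,h_{i-1}z_i^{-1}=\Big(\prod_{j\le i-1}x_jz_j^{-1}\Big)x_iz_i^{-1}.$$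
For $i=N$ we get $a=X_1\cdots X_Nh_N=X_1\cdots X_N(z_N\cdots z_1)^{-1}$. Take
$$p=(t+X_1)\cdots(t+X_N),\qquad q=(t+z_N)\cdots(t+z_1).$$
They are monic of degree $N$ with $p_0=X_1\cdots X_N$ and $q_0=z_N\cdots z_1$ nonzero, and $a=p_0q_0^{-1}$. Since $X_i$ and $z_i$ are both conjugate to $x_i$, $\mathrm{Nrd}(t+X_i)=\mathrm{Nrd}(t+z_i)$. By multiplicativity, $\mathrm{Nrd}(p)=\mathrm{Nrd}(q)$. $\square$

## 5. Equal norms force many solutions of $vp=qu$

To lower the degree of a pair $(p,q)$ we look for $v,u\in R$ of degree less than $N$ with $vp=qu$. Evaluated at $t=0$, such an equation expresses $p_0$ through $q_0,v_0,u_0$ (if $v_0\neq 0$), and taking norms gives $\mathrm{Nrd}(v)=\mathrm{Nrd}(u)$. So $(u,v)$ is almost a new pair, of smaller degree. For given $p,q$, the possible $v$ form an $F$-vector space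
$$H=\{v\in R:\deg v<N,\ vp\in qR\}$$
(with $0\in H$), and the question is how large it is.

**Examples with $N=1$ in Hamilton's quaternions.** Let $p=t+x$ and $q=t+z$. For $v\in D$, comparing coefficients in $v(t+x)=(t+z)u$ gives $u=v$ and $vx=zv$.

- For $(t+i,t-i)$: the condition $vi=-iv$ gives $H=\mathbb Rj+\mathbb Rk$, of dimension $2=Nm$.
- For $(t+1,t+1)$: $H=D$, of dimension $4>Nm$.
- For $p=t+i$, $q=t+2i$, which is not a pair: $vi=2iv$ gives $\mathrm{Nrd}(v)=4\,\mathrm{Nrd}(v)$, so $v=0$ and $H=0$.

**Lemma 3.** If $(p,q)$ is a pair of degree $N\ge1$, then $\dim_FH\ge Nm$.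

*Proof.*

**Step 1: $H$ is a kernel.** The purpose is to make the dimension accessible to extension of scalars. Since $q$ is monic, division with remainder shows that every class in $R/qR$ has a unique representative of degree $<N$. The map
$$\varphi:R/qR\to R/qR,\qquad v\mapsto vp$$
is well defined, since $(v+qr)p=vp+q(rp)$, and it is $F$-linear on a space of finite dimension $Nm^2$. So $H$ is identified with $\ker\varphi$, and $\dim_FH=\dim_{\bar F}\ker(\varphi\otimes\bar F)$.

**Step 2: the kernel is a space of module homomorphisms.** Here we replace $D$ by matrices. Let $P,Q\in M_m(S)$ be the images of $p,q$; then $\det P=\det Q=f$ with $f$ monic of degree $Nm$. The map $\varphi\otimes\bar F$ is $v\mapsto vP$ on $M_m(S)/QM_m(S)$, so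
$$\ker(\varphi\otimes\bar F)=\{v\in M_m(S):vP\in QM_m(S)\}\,/\,QM_m(S).$$
Put $M_P=S^m/PS^m$ and $M_Q=S^m/QS^m$. The condition $vP\in QM_m(S)$ says that the columns of $vP$ lie in $QS^m$, that is, $v(PS^m)\subset QS^m$. This means exactly that $v:S^m\to S^m$ induces an $S$-homomorphism $M_P\to M_Q$. The induced homomorphism is zero iff $vS^m\subset QS^m$, that is, iff $v\in QM_m(S)$. Finally, every homomorphism $M_P\to M_Q$ arises in this way, because $S^m$ is free and so $S^m\to M_P\to M_Q$ lifts to $S^m\to S^m$. Hence
$$\ker(\varphi\otimes\bar F)\cong\mathrm{Hom}_S(M_P,M_Q).$$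

**Step 3: counting homomorphisms.** By Smith normal form over the principal ideal domain $S$, $M_P\cong\bigoplus_iS/(f_i)$ and $M_Q\cong\bigoplus_jS/(g_j)$, where $\prod_if_i=\prod_jg_j=f$ up to units; all $f_i,g_j$ are nonzero. A homomorphism $S/(f_i)\to S/(g_j)$ is given by the image of $1$, which is the class of some $h$ with $g_j\mid f_ih$, that is, with $g_j/\gcd(f_i,g_j)$ dividing $h$. So these classes form a space isomorphic to $S/(\gcd(f_i,g_j))$, and
$$\dim_{\bar F}\mathrm{Hom}_S(S/(f_i),S/(g_j))=\deg\gcd(f_i,g_j).$$

Next, $f_i$ divides $\prod_j\gcd(f_i,g_j)$. To see this, fix a prime $\pi$ of $S$ and let $e$ be the exponent of $\pi$ in $f_i$ and $e_j$ that in $g_j$. Since $f_i\mid f$, we have $e\le\sum_je_j$. If some $e_j\ge e$, then $\sum_j\min(e,e_j)\ge e$. Otherwise $\sum_j\min(e,e_j)=\sum_je_j\ge e$. So in both cases $\pi$ occurs often enough in the product. Therefore $\sum_j\deg\gcd(f_i,g_j)\ge\deg f_i$, and summing over $i$,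
$$\dim_{\bar F}\mathrm{Hom}_S(M_P,M_Q)=\sum_{i,j}\deg\gcd(f_i,g_j)\ge\sum_i\deg f_i=\deg f=Nm.\qquad\square$$

## 6. Lowering the degree at the cost of one commutator

We now turn a nonzero $v\in H$ into a statement about $a=p_0q_0^{-1}$. Two defects must be handled: $v_0$ might be $0$, and $v$ need not be monic.

**Lemma 4.** Let $(p,q)$ be a pair of degree $N\geq 1$, $a=p_0q_0^{-1}$, $0\ne v\in H$, and $vp=qu$. Then there are $u',v'\in R$ of equal degree $d'\le\deg v$, with the same leading coefficient as $v$, with $u_0',v_0'\ne0$ and $\mathrm{Nrd}(u')=\mathrm{Nrd}(v')$, such that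
$$a=v_0'^{-1}q_0u_0'q_0^{-1}=(v_0'^{-1}u_0')\,[u_0'^{-1},q_0].\tag{1}$$

*Proof.* Since $p$ and $q$ are monic of degree $N$ and $D$ has no zero divisors, comparing leading terms in $vp=qu$ shows that $u$ and $v$ have the same degree and the same leading coefficient.

To deal with zero constant terms, compare the lowest terms. Let $j$ be the least exponent of $t$ occurring in $v$, with coefficient $b\ne0$. The lowest term of $vp$ is $bp_0t^j\ne0$, since $p_0\ne0$. In the same way, as $q_0\ne0$, the lowest exponents of $qu$ and $u$ agree. So the lowest exponent in $u$ is also $j$. Write $v=t^jv'$ and $u=t^ju'$. Then $u_0',v_0'\ne0$, both have degree $d'=\deg v-j$, and their leading coefficients are that of $v$. Since $t$ is central, we can cancel $t^j$ and get $v'p=qu'$.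

Taking norms, $\mathrm{Nrd}(v')\mathrm{Nrd}(p)=\mathrm{Nrd}(q)\mathrm{Nrd}(u')$ in the domain $S$. We cancel $\mathrm{Nrd}(p)=\mathrm{Nrd}(q)\ne0$ to get $\mathrm{Nrd}(v')=\mathrm{Nrd}(u')$. At $t=0$ we have $v_0'p_0=q_0u_0'$, so $p_0=v_0'^{-1}q_0u_0'$ and $a=v_0'^{-1}q_0u_0'q_0^{-1}$. Since $[u_0'^{-1},q_0]=u_0'^{-1}q_0u_0'q_0^{-1}$, this is (1). $\square$

In the example $(t+i,t-i)$ take $v=j$; then $u=j$ and (1) reads $-1=1\cdot[j^{-1},-i]$. Check: $[-j,-i]=(-j)(-i)(j)(i)=jiji=(-k)^2=-1$.

The next lemma is the converse of Lemma 2.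

**Lemma 5.** If $(p,q)$ is a pair of degree $N\ge0$, then $p_0q_0^{-1}$ is a product of at most $N$ commutators.

*Proof.* Induction on $N$, assuming the statement for all smaller degrees. For $N=0$ we have $p=q=1$ and $p_0q_0^{-1}=1$. Let $N\ge1$. By Lemma 3 there is $0\ne v\in H$, and $\deg v\le N-1$. Take $u',v'$ from Lemma 4, of degree $d'\le N-1$, with common leading coefficient $c$.

To make them monic, multiply on the right by $c^{-1}$. The polynomials $u'c^{-1},v'c^{-1}$ are monic of degree $d'$, have nonzero constant terms, and have equal norms $\mathrm{Nrd}(u')\mathrm{Nrd}(c)^{-1}=\mathrm{Nrd}(v')\mathrm{Nrd}(c)^{-1}$. So $(u'c^{-1},v'c^{-1})$ is a pair of degree $d'$, and its element at $0$ is $u_0'c^{-1}(v_0'c^{-1})^{-1}=u_0'v_0'^{-1}$. By induction $u_0'v_0'^{-1}$ is a product of at most $d'$ commutators. Hence so is its conjugate $v_0'^{-1}(u_0'v_0'^{-1})v_0'=v_0'^{-1}u_0'$. By (1), $p_0q_0^{-1}$ is $v_0'^{-1}u_0'$ times one commutator, so it is a product of at most $d'+1\le N$ commutators. $\square$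

## 7. Counting dimensions at degree $m$

So far there is no gain: $N$ commutators give degree $N$, which gives back $N$ commutators. But Lemma 5 used only that $H\ne0$, whereas $\dim_FH\ge Nm$ grows with $N$. We can afford to prescribe something about $v$.

*A first count.* Suppose $a$ is a product of $N=m+1$ commutators. Then $\dim_FH\ge(m+1)m>m^2=\dim_FD$, so some $0\ne v\in H$ has coefficient $0$ at $t^{N-1}$. Now $d'\le N-2$, and as in the proof of Lemma 5, $a$ is a product of at most $d'+1\le N-1=m$ commutators. So products of $m+1$ commutators shorten to length $m$, and $\ell_C(D')\le m$.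

To gain one more we must shorten already at $N=m$, where $\dim_FH\ge m^2$ does not force the top coefficient to vanish. It does allow us to force it into $F$, which has codimension $m^2-1$ in $D$. A central nonzero top coefficient is as good as a zero one: we can normalize it to $1$ inside $H$, and then the first form of (1) avoids the extra commutator.

**Proof of Theorem A.** If $m=1$, then $D'=1$. Let $m\ge2$. It suffices to show that *every product of $m$ commutators is a product of at most $m-1$ commutators*. For then, in any product of $k\ge m$ commutators, the first $m$ factors can be replaced by at most $m-1$, and by induction on $k$ every element of $D'$ is a product of at most $m-1$.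

Let $a$ be a product of $m$ commutators and write $a=p_0q_0^{-1}$ with a pair $(p,q)$ of degree $m$ (Lemma 2).

**Choice of $v$.** By Lemma 3, $\dim_FH\ge m^2>m^2-1=\dim_F(D/F)$. So the $F$-linear map $H\to D/F$ sending $v$ to the class of its coefficient at $t^{m-1}$ has a nonzero kernel. Choose $0\ne v\in H$ whose coefficient $w$ at $t^{m-1}$ lies in $F$, and take $u',v'$ as in Lemma 4.

**The case $w\ne0$.** Here we save the extra commutator. As $H$ is an $F$-space, $w^{-1}v\in H$; replacing $v$ by it we may assume that $v$ is monic of degree $m-1$. Then $u',v'$ are monic of degree $d'\le m-1$. The polynomial $q_0u'q_0^{-1}$ is again monic of degree $d'$, with nonzero constant term $q_0u_0'q_0^{-1}$ and norm $\mathrm{Nrd}(u')=\mathrm{Nrd}(v')$. So $(q_0u'q_0^{-1},v')$ is a pair of degree $d'$, and $(q_0u_0'q_0^{-1})v_0'^{-1}$ is a product of at most $d'\le m-1$ commutators by Lemma 5. By (1), $a=v_0'^{-1}(q_0u_0'q_0^{-1})$, which is conjugate to it by $v_0'$. So $a$ is a product of at most $m-1$ commutators.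

Monicity is what matters here. If the leading coefficient were a general $c\in D$, then $q_0u'q_0^{-1}$ would have leading coefficient $q_0cq_0^{-1}$, which may differ from $c$, and right multiplication by $c^{-1}$ would no longer make both polynomials monic.

**The case $w=0$.** Here the degree drops twice. We have $\deg v\le m-2$, so $d'\le m-2$. As in the proof of Lemma 5, the pair $(u'c^{-1},v'c^{-1})$ of degree $d'$, with $c$ the leading coefficient, shows that $v_0'^{-1}u_0'$ is a product of at most $m-2$ commutators. By (1), $a$ is a product of at most $m-1$. $\square$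

## 8. Membership in $D'$ as a first-order condition

**Proof of Corollary D (i).** Let $a\in D'$. If $a=1$, the pair $(1,1)$ of degree $0$ works. If $a\ne1$, Theorem A makes $a$ a product of $N$ commutators with $1\le N\le m-1$, and Lemma 2 gives a pair of degree $N$. Conversely, Lemma 5 shows that $p_0q_0^{-1}\in D'$ for every pair. $\square$

**Proof of Corollary D (ii).** Recall Łoś's theorem: a first-order formula holds in $\prod D_i/\mathcal U$ for the class of $(x_i)$ iff the set of $i$ for which it holds in $D_i$ for $x_i$ belongs to $\mathcal U$. We work in the language of rings.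

**The ring $\mathbf D$ has index $m$.** The center is defined by the formula $\forall y\,(zy=yz)$. So "division ring with $m^2$ elements such that every element is a unique linear combination of them with central coefficients" is a first-order sentence. It holds in every $D_i$, hence in $\mathbf D$, and the center of $\mathbf D$ is $\prod F_i/\mathcal U$.

**The condition $\mathrm{Nrd}(x)=1$.** The reduced characteristic polynomial has degree $m$ and is a power of the minimal polynomial $X^e+c_{e-1}X^{e-1}+\dots+c_0$ of $x$, so $e\mid m$ and $\mathrm{Nrd}(x)=((-1)^ec_0)^{m/e}$. Therefore, in a division ring of index $m$, $\mathrm{Nrd}(x)=1$ iff for some $e\mid m$ there are central $c_0,\dots,c_{e-1}$ with $x^e+c_{e-1}x^{e-1}+\dots+c_0=0$ and $((-1)^ec_0)^{m/e}=1$, while $1,x,\dots,x^{e-1}$ are linearly independent over the center. This is one first-order formula for all division rings of index $m$.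

**The condition $x\in D'$.** Let $k=\max(1,m-1)$. By Theorem A, $x\in D'$ iff there are nonzero $x_1,y_1,\dots,x_k,y_k$ with $x=[x_1,y_1]\cdots[x_k,y_k]$. Again this is one formula for all $D$ of index $m$; it is here that a uniform bound is used.

**Comparison of the quotients.** Consider the homomorphism from $\prod SL_1(D_i)$ to $SL_1(\mathbf D)$ sending $(x_i)$ to its class. It takes values in $SL_1(\mathbf D)$ by Łoś's theorem. It is surjective: a representative of an element of $SL_1(\mathbf D)$ has $\mathrm{Nrd}(x_i)=1$ for a set of indices in $\mathcal U$, and we may replace the other $x_i$ by $1$. Composing with $SL_1(\mathbf D)\to SK_1(\mathbf D)$, we obtain a surjection whose kernel consists of the $(x_i)$ whose class lies in $\mathbf D'$. By Łoś's theorem, applied to the formula for $D'$, these are the $(x_i)$ with $\{i:x_i\in D_i'\}\in\mathcal U$. On the other hand $\prod SL_1(D_i)\to\prod SK_1(D_i)/\mathcal U$ is surjective with exactly the same kernel. Hence $SK_1(\mathbf D)\cong\prod SK_1(D_i)/\mathcal U$. $\square$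

## 9. Concentrating a matrix in one diagonal entry

We pass to $\mathrm{GL}_n(D)$ with $n\ge2$. The plan is to conjugate $g$ so that all its content sits in one entry $\delta\in D^*$, to see that $\delta\in D'$, and to absorb the unitriangular parts into a single commutator. The central scalars $\lambda I$ with $\lambda\ne1$ must be treated separately: they are conjugate only to themselves, and a product $LHU$ as below has $(1,1)$ entry $1$.

**Lemma 6.** Let $D$ be any division ring with center $F$, $n\ge2$, and let $g\in\mathrm{GL}_n(D)$ not be of the form $\lambda I$ with $\lambda\in F^*$. Then $g$ is conjugate to $LHU$ with $L$ (resp. $U$) lower (resp. upper) unitriangular and $H=\mathrm{diag}(1,\dots,1,\delta)$.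

*Proof.* Induction on $n$. Let $g$ act on the right $D$-space $D^n$ of columns.

**Step 1: a vector that is not an eigenvector.** Suppose $gx\in xD$ for all $x$. Then $ge_i=e_id_i$, so $g$ is diagonal. From $g(e_i+e_j)=e_id_i+e_jd_j\in(e_i+e_j)D$ we get $d_i=d_j$, so $g=dI$. For $c\in D$, $g(e_1+e_2c)=e_1d+e_2dc$ lies in $(e_1+e_2c)D$, so it is $(e_1+e_2c)d$ and $dc=cd$. So $d\in F^*$, a contradiction. Hence there is $x$ with $x,gx$ right independent over $D$.

**Step 2: splitting off a $1$.** Choose a basis of $D^n$ beginning with $x,\ gx-x$. As $gx=x+(gx-x)$, the first column of $g$ in this basis is $(1,1,0,\dots,0)^T$, so $g$ is conjugate to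
$$\begin{pmatrix}1&r\\c&M\end{pmatrix}=\begin{pmatrix}1&0\\c&I\end{pmatrix}\begin{pmatrix}1&0\\0&g'\end{pmatrix}\begin{pmatrix}1&r\\0&I\end{pmatrix},\qquad g'=M-cr,\quad c=(1,0,\dots,0)^T.\tag{2}$$
Here $g'$ is invertible because $g$ is. For $n=2$, $g'=\delta$ is an element of $D^*$ and we are done. Let $n\ge3$.

**Step 3: making $g'$ non-central.** This is needed to apply induction. Suppose $g'=\lambda I$ with $\lambda\in F^*$, so $M=\lambda I+cr$. Let $T=\begin{pmatrix}1&b\\0&I\end{pmatrix}$ with the row $b=(0,1,0,\dots,0)$ of length $n-1\ge2$, so $bc=0$. Then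
$$T^{-1}\begin{pmatrix}1&r\\c&M\end{pmatrix}T=\begin{pmatrix}1&-b\\0&I\end{pmatrix}\begin{pmatrix}1&r+b\\c&M+cb\end{pmatrix}=\begin{pmatrix}1&r+b-bM\\c&M+cb\end{pmatrix},$$
where we used $bc=0$ twice. This again has the shape (2), and its new $g'$ is
$$M+cb-c(r+b-bM)=(M-cr)+cbM=\lambda I+cb(\lambda I+cr)=\lambda(I+cb),$$
as $cb\,cr=c(bc)r=0$. Since $cb=E_{12}$, this is not a scalar matrix. So we may assume that $g'$ is not of the form $\lambda I$ with $\lambda\in F^*$.

**Step 4: induction.** By induction $g'=hL_1H_1U_1h^{-1}$ with $L_1,H_1,U_1$ as in the statement for $n-1$. Conjugating (2) by $\mathrm{diag}(1,h)$, that is, forming $\mathrm{diag}(1,h)^{-1}\,g\,\mathrm{diag}(1,h)$, gives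
$$\begin{pmatrix}1&0\\h^{-1}c&I\end{pmatrix}\begin{pmatrix}1&0\\0&L_1\end{pmatrix}\begin{pmatrix}1&0\\0&H_1\end{pmatrix}\begin{pmatrix}1&0\\0&U_1\end{pmatrix}\begin{pmatrix}1&rh\\0&I\end{pmatrix}.$$
The first two factors multiply to a lower unitriangular matrix, the last two to an upper unitriangular one, and the middle factor is $\mathrm{diag}(1,\dots,1,\delta)$. $\square$

The next lemma removes the off-diagonal part of a triangular matrix by conjugation.

**Lemma 7.** A triangular matrix over $D$ with diagonal $a_1,\dots,a_n$, such that for $i\ne j$ the map $z\mapsto a_iz-za_j$ is bijective on $D$, is conjugate to $\mathrm{diag}(a_1,\dots,a_n)$.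

*Proof.* Reversing the order of the basis exchanges upper and lower triangular matrices and reverses the diagonal; the hypothesis is symmetric under this. So we may take the matrix lower triangular. We use induction on $n$; $n=1$ is clear. Applying induction to the upper left block and conjugating by a matrix $\mathrm{diag}(h,1)$, we reach
$$X=\begin{pmatrix}A'&0\\s&a_n\end{pmatrix},\qquad A'=\mathrm{diag}(a_1,\dots,a_{n-1}).$$
With $W=\begin{pmatrix}I&0\\w&1\end{pmatrix}$ we compute
$$W^{-1}XW=\begin{pmatrix}I&0\\-w&1\end{pmatrix}\begin{pmatrix}A'&0\\s+a_nw&a_n\end{pmatrix}=\begin{pmatrix}A'&0\\s+a_nw-wA'&a_n\end{pmatrix}.$$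
The $j$th entry of the last row is $s_j+a_nw_j-w_ja_j$. By hypothesis we can choose $w_j$ making it $0$. $\square$

**Lemma 8.** In any group, if $X=PAP^{-1}$ and $Y=QA^{-1}Q^{-1}$, then $XY=[X,QP^{-1}]$.

*Proof.* $[X,QP^{-1}]=X\cdot QP^{-1}X^{-1}PQ^{-1}=X\cdot QP^{-1}(PA^{-1}P^{-1})PQ^{-1}=X\cdot QA^{-1}Q^{-1}=XY$. $\square$

## 10. From $D'$ to $\mathrm{GL}_n(D)$ over an infinite center

We use the Dieudonné determinant. It is a homomorphism $\mathrm{GL}_n(D)\to D^*/D'$ that is trivial on unitriangular matrices and sends $\mathrm{diag}(d_1,\dots,d_n)$ to the class of $d_1\cdots d_n$. For instance,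
$$\begin{pmatrix}0&1\\-1&0\end{pmatrix}=\begin{pmatrix}1&1\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-1&1\end{pmatrix}\begin{pmatrix}1&1\\0&1\end{pmatrix}$$
has trivial Dieudonné determinant. The target is abelian, so the determinant is trivial on $[\mathrm{GL}_n(D),\mathrm{GL}_n(D)]$.

**Proposition 9.** Let $D$ be of index $m$ with infinite center $F$, $n\ge2$, and $g\in[\mathrm{GL}_n(D),\mathrm{GL}_n(D)]$. Then $g$ is a product of at most $\max(1,\ell_C(D'))$ commutators.

*Proof.* Put $k=\max(1,\ell_C(D'))$; this is finite by Theorem A.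

**The case where $g$ is not of the form $\lambda I$ with $\lambda\in F^*$.** As the commutator length is invariant under conjugation, Lemma 6 lets us assume $g=LHU$ with $H=\mathrm{diag}(1,\dots,1,\delta)$. The Dieudonné determinant of $g$ is the class of $\delta$ and is trivial, so $\delta\in D'$. Write $\delta=c_1\delta'$ with $c_1=[x,y]$ a commutator in $D^*$ and $\delta'$ a product of $k-1$ commutators. Let $H_1=\mathrm{diag}(1,\dots,1,c_1)$ and $H'=\mathrm{diag}(1,\dots,1,\delta')$. Then
$$g=LH_1H'U=(LH_1U')\,H',\qquad U'=H'UH'^{-1},$$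
and $U'$ is upper unitriangular. The factor $H'$ is a product of $k-1$ commutators, of matrices $\mathrm{diag}(1,\dots,1,\ast)$. So it remains to write $LH_1U'$ as *one* commutator. By Lemma 8 it is enough to split it as a product of a conjugate of some $A$ and a conjugate of $A^{-1}$.

Since $F$ is infinite, we can choose distinct $\tau_1,\dots,\tau_{n-1}\in F^*\setminus\{x\}$. Let
$$A=\mathrm{diag}(\tau_1,\dots,\tau_{n-1},x),\qquad B=A^{-1}H_1=\mathrm{diag}(\tau_1^{-1},\dots,\tau_{n-1}^{-1},\,yx^{-1}y^{-1}),$$
where we used $x^{-1}c_1=x^{-1}xyx^{-1}y^{-1}=yx^{-1}y^{-1}$. Then $LH_1U'=(LA)(BU')$. The matrix $LA$ is lower triangular with the diagonal of $A$. Since the $\tau_i$ are central, the maps in Lemma 7 for this diagonal are multiplications, on the left or right, by $\tau_i-\tau_j$ or $\pm(\tau_i-x)$, all nonzero. So $LA$ is conjugate to $A$. The matrix $BU'$ is upper triangular with the diagonal of $B$. Again $\tau_i^{-1}\ne\tau_j^{-1}$, and $\tau_i^{-1}\ne yx^{-1}y^{-1}$, since equality would give $x=\tau_i$ by centrality of $\tau_i$. So $BU'$ is conjugate to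 $B$. Finally $B$ is conjugate to $A^{-1}$ by $\mathrm{diag}(1,\dots,1,y)$. By Lemma 8, $LH_1U'$ is a commutator, and $g$ is a product of $k$ commutators.

**The case $g=\lambda I$, $\lambda\in F^*$.** The Dieudonné determinant gives $\lambda^n\in D'$. Write $\lambda^n=c_1\delta'$ with $c_1=[x,y]$ and $\delta'$ a product of $k-1$ commutators. Then $\delta'^{-1}=\lambda^{-n}c_1$, and
$$g=C\cdot\mathrm{diag}(1,\dots,1,\delta'),\qquad C=\mathrm{diag}(\lambda,\dots,\lambda,\lambda\delta'^{-1})=\mathrm{diag}(\lambda,\dots,\lambda,\lambda^{1-n}c_1).$$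
We show that $C$ is one commutator, by finding a diagonal $A$ such that multiplication by $C$ shifts the entries of $A^{-1}$ cyclically, up to one conjugation. Let $A=\mathrm{diag}(\lambda x,\lambda^2x,\dots,\lambda^{n-1}x,x)$. For $1\le i\le n-1$ the $i$th entry of $A^{-1}C$ is $(\lambda^ix)^{-1}\lambda=(\lambda^{i-1}x)^{-1}$. The last entry is $x^{-1}\lambda^{1-n}xyx^{-1}y^{-1}=\lambda^{1-n}yx^{-1}y^{-1}=y(\lambda^{n-1}x)^{-1}y^{-1}$. So
$$A^{-1}C=\mathrm{diag}\big(x^{-1},(\lambda x)^{-1},\dots,(\lambda^{n-2}x)^{-1},\,y(\lambda^{n-1}x)^{-1}y^{-1}\big).$$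
Conjugating by $\mathrm{diag}(1,\dots,1,y)^{-1}$ and permuting the basis turns this into $A^{-1}=\mathrm{diag}((\lambda x)^{-1},\dots,(\lambda^{n-1}x)^{-1},x^{-1})$. By Lemma 8, $C=A\cdot(A^{-1}C)$ is a commutator, and $g$ is a product of $k$ commutators. This case did not use that $F$ is infinite. $\square$

**Proof of Theorem B for $m\ge2$.** The center $F$ is infinite: otherwise $D$ would be finite, hence commutative by Wedderburn's theorem. As $D$ is not commutative, $D'\ne1$ and $\ell_C(D')\ge1$, so $\max(1,\ell_C(D'))=\ell_C(D')$. For $n\ge2$ apply Proposition 9, for $n=1$ there is equality, and $\ell_C(D')\le m-1$ by Theorem A. $\square$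

**Proof of Theorem C.** Let $m\in\{2,3\}$. The group $[\mathrm{GL}_n(D),\mathrm{GL}_n(D)]$ contains the matrices $\mathrm{diag}(1,\dots,1,a)$ with $a\in D'$, and $D'\ne1$, so $\ell_C(\mathrm{GL}_n(D))\ge1$. Conversely $\ell_C(\mathrm{GL}_n(D))\le\ell_C(D')$ by Theorem B, and $\ell_C(D')\le1$ by Proposition 1. (For $m=2$ this last bound is also Theorem A; for $m=3$ Theorem A alone gives only $2$.) $\square$

## 11. Fields, and unipotent matrices over finite fields

**Proof of Theorem B for $m=1$.** Now $D=F$ is a field. For $n=1$ the group is abelian and its commutator length is $0$. Let $n\ge2$. If $F$ is infinite, Proposition 9 with $\ell_C(D')=0$ gives $\ell_C(\mathrm{GL}_n(F))\le1$.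

Let $F$ be finite. Then the choice of the $\tau_i$ in Proposition 9 may be impossible, since $n$ is arbitrary. Thompson (Trans. AMS 101 (1961) 16–33, and its sequels) proves that every element of $\mathrm{SL}_n(F)$ is a commutator in $\mathrm{GL}_n(F)$ unless $n=2$, $|F|=2$. Here is a self-contained proof of the weaker bound $6$.

Let $g\in[\mathrm{GL}_n(F),\mathrm{GL}_n(F)]\subset\mathrm{SL}_n(F)$. If $g=\lambda I$, then $\lambda^n=\det g=1$, and the central case of the proof of Proposition 9, with $x=y=1$ and $\delta'=1$, shows that $g$ is a commutator. Otherwise, by Lemma 6, we may take $g=LHU$, and $\delta=\det g=1$, so $g=LU$. We bound the commutator lengths of $L$ and $U$. Reversing the order of the basis makes $U$ lower unitriangular, so it is enough to treat $L$.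

**Regular matrices.** Call a lower unitriangular matrix *regular* if all its subdiagonal entries are nonzero; for instance $\begin{pmatrix}1&0&0\\1&1&0\\0&1&1\end{pmatrix}$ is regular. If $J$ is regular, $J-I$ has rank $n-1$, so $J$ is unipotent with a single Jordan block, and any two regular matrices are conjugate in $\mathrm{GL}_n(F)$. The map sending a lower unitriangular matrix to its subdiagonal is a homomorphism to the additive group $F^{n-1}$. So the inverse of a regular matrix is regular. Hence if $J_1,J_2$ are regular, $J_2$ is conjugate to $J_1^{-1}$, and by Lemma 8 *a product of two regular matrices is a commutator*.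

**The case $|F|\ge3$.** Let $\ell_1,\dots,\ell_{n-1}$ be the subdiagonal entries of $L$. Choosing $a_i\in F\setminus\{0,\ell_i\}$ and $b_i=\ell_i-a_i$, we have $\ell_i=a_i+b_i$ with $a_i,b_i\ne0$. Let $L_1$ be lower unitriangular with subdiagonal $(a_i)$. Then $L_1^{-1}L$ has subdiagonal $(b_i)$, and $L=L_1(L_1^{-1}L)$ is a product of two regular matrices, so a commutator. Likewise $U$ is a commutator, and $g$ is a product of $2$ commutators.

**The case $|F|=2$, $n\ge3$.** Now $1$ is not a sum of two nonzero elements, and the subdiagonal must be removed in another way. Put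
$$t'=1+\sum_{i\text{ odd}}\ell_iE_{i+1,i},\qquad t''=1+\sum_{i\text{ even}}\ell_iE_{i+1,i},\qquad L=t't''L''.$$
The subdiagonals of $t'$ and $t''$ add up to that of $L$, so $L''$ has zero subdiagonal. For any regular $J$, $J^{-1}L''$ is regular, so $L''=J(J^{-1}L'')$ is a product of two regular matrices, that is, a commutator.

We show that $t'$ is a commutator. Write $t'=1+N$. Since $E_{i+1,i}E_{j+1,j}\ne0$ only for $i=j+1$, which is impossible for $i,j$ both odd, $N^2=0$. Let $s=\operatorname{rank}N$, so $2s\le n$.

- If $s=0$, then $t'=1=[1,1]$.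
- If $s=1$, then $N$ is conjugate to $E_{21}$. As $n\ge3$, $t'$ is conjugate to $1+E_{21}=[1+E_{23},1+E_{31}]$, by the relation $[1+E_{ij},1+E_{jk}]=1+E_{ik}$ for distinct $i,j,k$.
- If $s\ge2$, then $t'$ is conjugate to $\begin{pmatrix}I_s&0\\I_s&I_s\end{pmatrix}\oplus I_{n-2s}$. Let $A\in M_s(\mathbb F_2)$ be the companion matrix of $X^s+X+1$. This polynomial takes the value $1$ at $0$ and at $1$, so $A$ and $A-I$ are invertible. Hence $I-A^{-1}=A^{-1}(A-I)$ is invertible; put $C=(I-A^{-1})^{-1}$. Since
$$\begin{pmatrix}A&0\\0&I\end{pmatrix}\begin{pmatrix}I&0\\-C&I\end{pmatrix}\begin{pmatrix}A^{-1}&0\\0&I\end{pmatrix}=\begin{pmatrix}I&0\\-CA^{-1}&I\end{pmatrix},$$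
we get
$$\left[\begin{pmatrix}I&0\\C&I\end{pmatrix},\begin{pmatrix}A&0\\0&I\end{pmatrix}\right]=\begin{pmatrix}I&0\\C-CA^{-1}&I\end{pmatrix}=\begin{pmatrix}I&0\\I&I\end{pmatrix},$$
and adding the block $I_{n-2s}$ shows that $t'$ is a commutator.

The same argument, with "even" in place of "odd", shows that $t''$ is a commutator. So $L=t't''L''$ is a product of $3$ commutators, likewise $U$, and $g=LU$ is a product of $6$.

**The case $|F|=2$, $n=2$.** Here $\mathrm{GL}_2(\mathbb F_2)\cong S_3$, and every element of $A_3=[S_3,S_3]$ is a commutator, by the computation in Section 2. $\square$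

With this all cases are covered: $\ell_C(\mathrm{GL}_n(D))\le m-1$ for $m\ge2$, and $\ell_C(\mathrm{GL}_n(F))\le6$ for every field $F$, for all $n\ge1$. If Thompson's theorem is used for finite $F$, together with the case $\mathrm{GL}_2(\mathbb F_2)\cong S_3$ just treated, the bound for $m=1$ becomes $1$.
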